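# Bounded-dilation embeddings of De Bruijn and shuffle-exchange networks in the hypercube

## 1. Reading random tables at the factors of a word

Let $x=x_1\cdots x_n$ be a binary word, and write $x[a..b]=x_a\cdots x_b$. Fix a length $m\le n$ and let $\mathcal C(x)$ be the *set* of factors (contiguous subwords) of $x$ of length $m$. Shift $x$ by one letter: $x'=x_2\cdots x_nb$ with $b\in\{0,1\}$. The factor of $x'$ at position $k\le n-m$ is the factor of $x$ at position $k+1$. So only $x[1..m]$ can be lost and only the last factor of $x'$ can be gained: each of $\mathcal C(x)\setminus\mathcal C(x')$ and $\mathcal C(x')\setminus\mathcal C(x)$ has at most one element. For instance, with $m=2$, the word $00101$ has factor set $\{00,01,10\}$, and its shift $01011$ has factor set $\{01,10,11\}$.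

Here is the object on which everything turns. Suppose that for each $i\in[n]=\{1,\dots,n\}$ we have chosen a factor $W_i(x)\in\mathcal C(x)$. Take a table of random bits $\beta_i(C)$, one for each $i\in[n]$ and each $C\in\{0,1\}^m$, together with random sparse vectors $U(C)\in\mathbb F_2^n$ for $C\in\{0,1\}^m$ and $U'(x)\in\mathbb F_2^n$ for $x\in\{0,1\}^n$. Put
$$F(x)=\big(\beta_i(W_i(x))\big)_{i=1}^n+\sum_{C\in\mathcal C(x)}U(C)+U'(x)\in\mathbb F_2^n. \tag{1}$$

What is $F$ for? We want a bijection of $\{0,1\}^n$ that takes any two words one shift apart to points at bounded Hamming distance. If the sparse vectors have boundedly many nonzero entries, a shift changes the last two terms of (1) in boundedly many coordinates. If the choice $W_1,\dots,W_n$ is *stable*, meaning that a shift changes $W_i(x)$ for boundedly many $i$ only, then the first term behaves well too. On the other hand, the first term makes each $F(x)$ exactly uniform, and the other two terms spread out words that share factors. So $F$ distributes the $2^n$ words evenly enough over the cube that a matching argument can move each $F(x)$ a bounded distance and produce a bijection.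 The two jobs that need real work are the construction of a stable choice (Sections 5 and 6) and the proof of even distribution (Sections 7 to 10).

## 2. Networks, embeddings, and the two theorems

**Definitions (networks).** Let $n\ge1$. All graphs are undirected; self-loops and multiple edges are ignored. All three graphs below have vertex set $\{0,1\}^n$.

- The hypercube $Q(n)$: two strings are adjacent iff they differ in exactly one position.
- The De Bruijn network $DB(n)$: the edges are $\{x_1x_2\cdots x_n,\ x_2\cdots x_nb\}$ for $b\in\{0,1\}$. We write such an edge as $x\to x'$, where $x'=x_2\cdots x_nb$ is a *successor* of $x$.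
- The shuffle-exchange network $SE(n)$: the edges are the exchange edges $\{x_1\cdots x_{n-1}0,\ x_1\cdots x_{n-1}1\}$ and the shuffle edges $\{x_1x_2\cdots x_n,\ x_2\cdots x_nx_1\}$.

**Definitions (embeddings).** An embedding of a graph $G$ into a graph $H$ is an injective map $f:V(G)\to V(H)$. Its dilation is $\max_{\{u,v\}\in E(G)}\operatorname{dist}_H(f(u),f(v))$ and its expansion is $|V(H)|/|V(G)|$. A family $\{G_n\}$ can be embedded into a hypercube with $O(1)$ dilation and $O(1)$ expansion if there are constants $c_1,c_2$ such that for every $n$ some embedding of $G_n$ into some $Q(m)$ has dilation at most $c_1$ and expansion at most $c_2$.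

Edges need not go to edges; they may be stretched by a constant. The distance in $Q(n)$ is the Hamming distance, denoted $d$.

The question is quoted from the volume edited by G. Tinhofer, E. Mayr, H. Noltemeier and M. Syslo: "It remains open whether either of these networks can be embedded into a hypercube with $O(1)$ dilation and $O(1)$ expansion", where the networks are $\{SE(n)\}$ and $\{DB(n)\}$. The answer is yes for both. Put $n_*=10^{11}$.

**Theorem 1.** For all $n\ge n_*$ there is an embedding $DB(n)\to Q(n+3)$ of dilation at most $1694$ (expansion $8$).

**Theorem 2.** For all $n\ge n_*$ there is a bijection $g:\{0,1\}^n\to\{0,1\}^n$ which is an embedding $DB(n)\to Q(n)$ of dilation at most $1703$ (expansion $1$).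

**Consequence.** Both $\{DB(n)\}$ and $\{SE(n)\}$ can be embedded into hypercubes with $O(1)$ dilation and $O(1)$ expansion. In fact for every $n$ a single bijection $\{0,1\}^n\to V(Q(n))$ has $O(1)$ dilation for both, so the expansion can be taken to be exactly $1$.

*Derivation from the theorems.* For $n<n_*$ the identity $DB(n)\to Q(n)$ has dilation at most $n<n_*$, a constant, and expansion $1$. So either theorem settles $\{DB(n)\}$, and Theorem 2 gives a bijection. For $SE(n)$: a shuffle edge is an edge of $DB(n)$ or a loop, and the two ends $x_1\cdots x_{n-1}0$, $x_1\cdots x_{n-1}1$ of an exchange edge are both successors of $0x_1\cdots x_{n-1}$, so they are at distance at most $2$ in $DB(n)$. Hence the identity $SE(n)\to DB(n)$ has dilation at most $2$, and any embedding of $DB(n)$ of dilation $c$ is also an embedding of $SE(n)$ of dilation at most $2c$. (It is a known fact that $SE(n)$ embeds with dilation $1$ into $DB(n)$; composing with that embedding gives $c$ instead of $2c$.) $\square$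

Theorem 1 is implied by Theorem 2 up to the constants, but its proof is shorter, so we do it first.

## 3. The cases $n=1,2,3$, and a triangle

For $n=1$, $DB(1)$ is the single edge $Q(1)$. For $n=2$, $SE(2)$ is the path $00,01,10,11$, which is mapped to the path $00,01,11,10$ of $Q(2)$ with dilation $1$. The graph $DB(2)$ has all edges except $\{00,11\}$, so it contains the triangle $00,01,10$.

This triangle is present for every $n\ge2$: the three words of length $n$ read from $001001001\cdots$, starting at its first, second and third letter, are distinct, and each has the next one, cyclically, as a successor. Hypercubes are bipartite, so dilation $1$ is impossible for $DB(n)$ with $n\ge2$. For $n=2$ the identity has dilation $2$, which is therefore best possible.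

For $n=3$ the identity has dilation $3$, because of the edge $010\to101$. Swap the images of $011$ and $101$ and leave everything else fixed. The antipodal pairs of $Q(3)$, the only pairs at distance $3$, are now the images of the pairs
$$\{000,111\},\quad\{001,110\},\quad\{010,011\},\quad\{100,101\}.$$
None of these is an edge of $DB(3)$: the successors of $000$ are $000,001$ and those of $111$ are $110,111$; those of $001$ are $010,011$ and those of $110$ are $100,101$; those of $010$ are $100,101$ and those of $011$ are $110,111$; those of $100$ are $000,001$ and those of $101$ are $010,011$. So the dilation is $2$, again best possible.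

## 4. Three natural maps and where each one breaks

**The identity.** For every $n$ it sends the edge $0101\cdots\to1010\cdots$ to two points at distance $n$. A shift moves every letter, so the coordinates of the image should not be tied to the positions of the letters. Factors are insensitive to position, and this suggests the next attempt.

**A sum of sparse vectors.** Fix an even constant $w$, put $m=\lceil n/4\rceil$, and let $U(C)$, $U'(x)$ be independent, each a sum of $w$ independent uniformly random unit vectors of $\mathbb F_2^n$. Consider $F_1(x)=\sum_{C\in\mathcal C(x)}U(C)+U'(x)$. Its dilation is at most $4w$. (The term $U'(x)$ is needed for injectivity: $0101\cdots$ and $1010\cdots$ have the same factor set.) The trouble is that $F_1$ overloads some points. To see this, we need a formula that will be used again. Let $P_s$ be the law of a sum of $s$ independent uniform unit vectors. The Fourier transform of a law $P$ on $\mathbb F_2^n$ is $\widehat P(a)=\sum_uP(u)(-1)^{a\cdot u}$; transforms multiply under independent sums, $P(0)=2^{-n}\sum_a\widehat P(a)$, and one uniform unit vector has transform $\frac1n\sum_j(-1)^{a_j}=1-2|a|/n$,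 where $|a|$ is the number of ones. Hence
$$P_s(0)=2^{-n}\sum_{a\in\mathbb F_2^n}\Big(1-\frac{2|a|}n\Big)^s. \tag{2}$$
A word in which some factor of length $m$ occurs at two positions $k'<k$ is determined by $k',k$ and its letters outside $[k,k+m-1]$, so at most $n^22^{n-m}\le2^{n-1}$ words have a repeated factor (for $n$ large). For each of the other words, $F_1(x)$ is a sum of $s=w(n-m+2)\le wn$ unit vectors, and $s$ is even, so all terms in (2) are nonnegative. Let $k=\lfloor e^{-4w-1}n\rfloor$, with $n$ so large that $k\ge1$, and keep only the terms with $|a|=k$. Using $\binom nk\ge(n/k)^k$ and $1-t\ge e^{-2t}$ on $[0,\frac12]$,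
$$2^nP_s(0)\ge\Big(\frac nk\Big)^ke^{-4ks/n}\ge\big(e^{4w+1}e^{-4w}\big)^k=e^k .$$
So the expected number of words with $F_1(x)=0$ is at least $\frac12e^k$, exponentially large in $n$, while a ball of constant radius has only polynomially many points. Any argument that bounds the loads through their expectations stops right here. We need exactly uniform images, which requires about $n$ fair coins per word.

**Fair coins read at the factor of least priority.** Give every $C\in\{0,1\}^m$ and every $i$ an independent uniform priority $\pi_i(C)\in[0,1]$, let $W_i(x)$ be the element of $\mathcal C(x)$ with least $\pi_i$, and use the bits $\beta_i(W_i(x))$. These are $n$ different table entries, so their vector is uniform. If the factors of $x$ are all distinct, a shift replaces one of about $3n/4$ factors, so for a *given* edge the expected number of changed indices is about $2n/(3n/4)=8/3$. But we need a bound for *all* edges, and that fails. Indeed: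

*With probability tending to $1$, some edge changes at least $k=\lfloor m/(2\log_2n)\rfloor$ of the $W_i$.* At least $2^{n-1}$ words have no repeated factor. Each word shares a factor with at most $n^22^{n-m}$ words. So we may choose greedily at least $2^{m-1}/n^2$ words without repeated factors whose factor sets are pairwise disjoint. For such an $x$ let $E_x$ be the event that $x[1..m]$ is the factor of least $\pi_i$ for $i=1,\dots,k$. Then $P(E_x)\ge n^{-k}\ge2^{-m/2}$, and the events $E_x$ for the chosen words are independent. So the probability that none occurs is at most $(1-2^{-m/2})^{2^{m-1}/n^2}\le\exp(-2^{m/2}/(2n^2))\to0$. If $E_x$ occurs, choose $b$ such that the last factor of $x'=x_2\cdots x_nb$ is not $x[1..m]$; then $x[1..m]\notin\mathcal C(x')$, and $W_i$ changes for all $i\le k$.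

The way past this point has two parts. A single shift has bad exceptions, but the *total* number of changes over about $n/16$ consecutive shifts is a sum over $n$ independent indices $i$, and it exceeds $5n$ with probability at most $e^{-2n}$, which beats the number $2^n$ of words. So, for every word, changes occur at a bounded average rate. Then a queue spreads the changes: we carry out at most a constant number of them per shift and let the others wait. The queue has to be computed from the word $x$ alone, with no memory, and every choice still waiting has to be a factor of $x$. Both are arranged by simulating the last $n/16$ shifts *inside* $x$, on subwords.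

## 5. Counting priority changes over $n/16$ shifts

From now on $n\ge n_*$, $V=\{0,1\}^n$, and
$$B=\lfloor n/16\rfloor,\qquad m=\lceil n/4\rceil,\qquad \ell=n-2B,\qquad \Lambda=\ell-m+1 .$$
Since $m\le\frac n4+\frac34$, we have $\Lambda\ge n-\frac n8-\frac n4+\frac14\ge\frac{5n}8\ge10B$.

**Lemma 1.** There are maps $W_1,\dots,W_n:V\to\{0,1\}^m$ such that $W_i(x)\in\mathcal C(x)$ for all $i,x$, and for every edge $x\to x'$ of $DB(n)$
$$\#\{i:W_i(x)\ne W_i(x')\}\le89 .$$

The proof fills this section and the next.

**Step 1: a factor set whose size is always $\Lambda$.** We want every single factor to be a small part of the collection, even for words with few distinct factors. Otherwise the rate of changes is too large: sliding a window of length $\ell$ along $0^\ell1y_1y_2\cdots$, after $s\le B$ steps the window has exactly the $s+1$ distinct factors $0^m$ and $0^{m-j}1y_1\cdots y_{j-1}$, $1\le j\le s$. The newcomer at step $s$ has least priority with probability $\frac1{s+1}$, so the expected number of changes in $B$ steps would be $n\sum_{s=1}^B\frac1{s+1}$, which is not $O(n)$. So we count factors with multiplicity. For $z\in\{0,1\}^\ell$ let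
$$S^0(z)=\{(C,j):C\in\{0,1\}^m,\ 1\le j\le\mathrm{mult}_z(C)\},$$
where $\mathrm{mult}_z(C)$ is the number of occurrences of $C$ in $z$. For example $S^0(0^\ell)=\{(0^m,1),\dots,(0^m,\Lambda)\}$. Always $|S^0(z)|=\Lambda$, the number of positions. If $z'=z_2\cdots z_\ell b$, the multiset of factors loses one word and gains one word, so
$$|S^0(z)\setminus S^0(z')|\le1,\qquad|S^0(z')\setminus S^0(z)|\le1 .$$

**Step 2: unions over $B+1$ windows.** We want no pair to enter and leave many times. The sets $S^0$ do not have this property. Suppose $\Lambda$ is odd, and slide the window along $0101\cdots$. Let $C$ be the factor of length $m$ beginning with $0$. The window starting at offset $\tau$ contains $C$ exactly $\frac{\Lambda+1}2$ times for $\tau$ even and $\frac{\Lambda-1}2$ times for $\tau$ odd. So the pair $(C,\frac{\Lambda+1}2)$ enters or leaves at every step. Only $\Lambda+1$ pairs occur along the way, so with probability $\frac1{\Lambda+1}$ this pair has the least $\pi_i$ among all of them, and then index $i$ changes at every one of $B$ steps. An exponential moment of the number of changes would be at least $e^{B/2}/(\Lambda+1)$, and Step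 4 would collapse. Unions cure this. For a string $u$ put
$$S^0_\tau=S^0_\tau(u)=S^0(u[\tau+1..\tau+\ell]),\qquad S_s(u)=\bigcup_{\tau=s}^{s+B}S^0_\tau .$$
The set $S_s(u)$ depends only on $u[s+1..s+\ell+B]$. For $u\in V$ it is defined for $0\le s\le B$, because $\ell+2B=n$; for $u$ of length $n+1$ it is defined for $0\le s\le B+1$. Clearly $|S_s|\ge\Lambda$. The sets $S^0_s,\dots,S^0_{s+B-1}$ are contained in both $S_{s-1}$ and $S_s$. So a pair in $S_s\setminus S_{s-1}$ comes from $S^0_{s+B}$ and is not in $S^0_{s+B-1}$, and similarly for leaving pairs:
$$S_s\setminus S_{s-1}\subset S^0_{s+B}\setminus S^0_{s+B-1},\qquad S_{s-1}\setminus S_s\subset S^0_{s-1}\setminus S^0_s .$$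
By Step 1, at each step at most one pair enters and at most one leaves.

**Step 3: a large core, few other pairs, and at most two toggles for each.** Fix $u\in V$. Let $K=\bigcap_{s=0}^BS_s$ and $T=\bigcup_{s=0}^BS_s\setminus K$. At most $B$ pairs of $S_0$ ever leave, so $|K|\ge\Lambda-B\ge9B$. Say that $p$ *toggles* at step $s$, $1\le s\le B$, if it belongs to exactly one of $S_{s-1},S_s$, and let $c_p$ be the number of toggles of $p$. Each $p\in T$ lies in some but not all of the sets, so it toggles at least once; there are at most two toggles per step, so $|T|\le2B$.

Moreover $c_p\le2$. Indeed, if $p\in S^0_\tau$ (with $0\le\tau\le2B$), then $p\in S_s$ for all $s\in[\tau-B,\tau]\cap[0,B]$. This is the initial segment $[0,\tau]$ of $[0,B]$ if $\tau\le B$, and the final segment $[\tau-B,B]$ if $\tau\ge B$. So $\{s:p\in S_s\}$ is the union of an initial and a final segment of $[0,B]$, either possibly empty, and membership changes at most twice.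

**Step 4: random priorities give fewer than $5n$ changes for every word.** Let $\pi_i(p)$, for $i\in[n]$ and pairs $p=(C,j)$ with $1\le j\le n$, be independent and uniform on $[0,1]$; almost surely they are distinct. Let $P_i(u,s)$ be the pair in $S_s(u)$ with least $\pi_i$, and for $u\in V$ let
$$Y_i(u)=\#\{1\le s\le B:P_i(u,s)\ne P_i(u,s-1)\}.$$
*Claim: there are distinct priorities with $\sum_iY_i(u)<5n$ for all $u\in V$.*

Fix $u$. If $P_i(u,s)\ne P_i(u,s-1)$, then $P_i(u,s)\notin S_{s-1}$ or $P_i(u,s-1)\notin S_s$; otherwise both pairs would lie in both sets and the two minima would coincide. The pair $p$ in question toggles at step $s$, so it lies in $T$. It is the minimum of a set containing $K$, so $\pi_i(p)<\mu_i:=\min_K\pi_i$. Different $s$ give different toggles, hence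
$$Y_i\le\sum_{p\in T}c_p\mathbf 1[\pi_i(p)<\mu_i].$$
As $T\cap K=\emptyset$, the priorities $\pi_i(p)$, $p\in T$, are independent of $\mu_i$. Conditioning on $\mu_i$, and using $c_p\le2$ and $|T|\le2B$,
$$E e^{Y_i/2}\le E\prod_{p\in T}\big(1+(e^{c_p/2}-1)\mu_i\big)\le E\big(1+(e-1)\mu_i\big)^{2B}\le Ee^{a\mu_i},\qquad a=2(e-1)B<3.44B .$$
Since $|K|\ge9B$, we have $P(\mu_i>t)\le(1-t)^{9B}\le e^{-9Bt}$ for $0\le t\le1$, and the probability is $0$ for $t>1$. So
$$Ee^{a\mu_i}=1+\int_0^\infty ae^{at}P(\mu_i>t)\,dt\le1+\frac a{9B-a}=\frac{9B}{9B-a}<\frac9{5.56}<e^{1/2}.$$
The $Y_i$ are independent over $i$, so by Markov's inequality for $e^{\sum Y_i/2}$,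
$$P\Big(\sum_iY_i(u)\ge5n\Big)\le e^{n/2}e^{-5n/2}=e^{-2n}.$$
Since $2^ne^{-2n}<1$, the claim follows from the union bound over $u\in V$. Fix such priorities for good.

## 6. A queue that is determined by the word

**Step 5: the backlog of a word.** We now let each word compute how many changes are still waiting. Let $R=\lceil5n/B\rceil$. Since $B\ge0.9\,n/16$, we have $5n/B\le80/0.9<89$, so $R\le89$. For $x\in V$ call $(s,i)$ with $1\le s\le B$ an *event* of $x$ if $P_i(x,s)\ne P_i(x,s-1)$; $s$ is its time and $i$ its index. Order the events lexicographically, let $e_s$ be the number of events at time $s$, and put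
$$q(x)=\max_{0\le s\le B}\Big(\sum_{\sigma=s+1}^Be_\sigma-R(B-s)\Big).$$
This is the length at time $B$ of a queue that is empty at time $0$, receives $e_s$ customers at time $s$ and then serves up to $R$ of them.

The term $s=B$ is $0$. The term $s=0$ is negative, because $\sum_1^Be_\sigma<5n\le RB$ by the claim in Step 4. So $q(x)\ge0$, and the maximum may be taken over $1\le s\le B$ only; this is what makes the queue forget its start. In particular $q(x)\le\sum_{\sigma=2}^Be_\sigma$. Call the last $q(x)$ events *pending*; they have times in $[2,B]$.

**Step 6: the choice $W_i$.** We undo the pending changes. Define $P_i^*(x)=P_i(x,s-1)$ if $(s,i)$ is the first pending event with index $i$, and $P_i^*(x)=P_i(x,B)$ if there is none. Let $W_i(x)$ be the word of the pair $P_i^*(x)$. Every $P_i(x,s)$ with $0\le s\le B$ lies in $S_s(x)$, so its word is a factor of $x$: $W_i(x)\in\mathcal C(x)$.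

**Step 7: the backlog after a shift.** Let $x'=x_2\cdots x_nb$ and $v=xb$, a word of length $n+1$. The sets $S_s(v)$ and pairs $P_i(v,s)$ are defined for $0\le s\le B+1$. As $S_s(u)$ depends only on $u[s+1..s+\ell+B]$,
$$P_i(x,s)=P_i(v,s),\qquad P_i(x',s)=P_i(v,s+1)\qquad(0\le s\le B).$$
Write $e_s$, $1\le s\le B+1$, for the event counts of $v$, and $q=q(x)$, $q'=q(x')$. The event counts of $x$ are $e_1,\dots,e_B$, those of $x'$ are $e_2,\dots,e_{B+1}$. Hence
$$q'=\max_{1\le s\le B+1}\Big(\sum_{\sigma=s+1}^{B+1}e_\sigma-R(B+1-s)\Big)=\max(0,\ q+e_{B+1}-R). \tag{3}$$
The term $s=B+1$ is $0$. Each term with $1\le s\le B$ is $e_{B+1}-R$ plus the corresponding term for $x$, and the maximum of the latter over $1\le s\le B$ is $q$ by Step 5.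

As a check with small numbers, take $B=4$, $R=3$ and $(e_1,\dots,e_5)=(1,2,2,5,2)$; both windows of four have sum below $RB=12$. For $x$ the terms $s=4,3,2,1,0$ are $0,2,1,0,-2$, so $q=2$. For $x'$ the terms $s=5,4,3,2,1$ are $0,-1,1,0,-1$, so $q'=1=\max(0,2+2-3)$.

**Step 8: one list serves both words.** It remains to compare $W_i(x)$ and $W_i(x')$. Let $L_1$ be the ordered list of events of $v$ at times $2,\dots,B$, and let $L$ be $L_1$ followed by the events at time $B+1$. The pending events of $x$ are the last $q$ entries of $L_1$. All events of $x'$, with times increased by one, form the list $L$, so the pending events of $x'$ are the last $q'$ entries of $L$. For $0\le a\le|L|$ let $\mathrm{state}_i(a)=P_i(v,s-1)$ if $(s,i)$ is the first entry of index $i$ in $L$ after the first $a$ entries, and $\mathrm{state}_i(a)=P_i(v,B+1)$ if there is no such entry. Then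
$$P_i^*(x)=\mathrm{state}_i(|L_1|-q),\qquad P_i^*(x')=\mathrm{state}_i(|L|-q').$$
The second equality is the definition of $P_i^*(x')$ with times increased by one. For the first, after the first $|L_1|-q$ entries of $L$ come the pending events of $x$ and then the events at time $B+1$. If $i$ has a pending event for $x$, the equality is clear. If not, then $P_i^*(x)=P_i(v,B)$. If $i$ has an event at time $B+1$, the state is $P_i(v,B)$ as well; if it has none, the state is $P_i(v,B+1)$, which equals $P_i(v,B)$ because there is no event.

By (3), the two arguments differ by
$$(|L|-q')-(|L_1|-q)=e_{B+1}+q-q'=\min(q+e_{B+1},R)\in[0,R].$$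
Finally $\mathrm{state}_i(a)\ne\mathrm{state}_i(a+1)$ only if entry $a+1$ of $L$ has index $i$. So $P_i^*(x)\ne P_i^*(x')$ for at most $R\le89$ indices $i$. This proves Lemma 1. $\square$

## 7. The map $F$ and its bound on one edge

Fix $W_1,\dots,W_n$ from Lemma 1 and let $w=400$. Choose independently: uniform bits $\beta_i(C)$ for $i\in[n]$, $C\in\{0,1\}^m$; vectors $U(C)$ for $C\in\{0,1\}^m$ and $U'(x)$ for $x\in V$, each a sum of $w$ independent uniformly random unit vectors of $\mathbb F_2^n$. Define $F$ by (1). For every outcome and every edge $x\to x'$,
$$d(F(x),F(x'))\le89+2w+2w=1689. \tag{4}$$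
Indeed the first terms differ in at most $89$ coordinates by Lemma 1; the sums over $\mathcal C(x)$ and $\mathcal C(x')$ differ by at most two vectors $U(C)$; and $U'(x),U'(x')$ contribute at most $w$ coordinates each.

All remaining randomness is finite, so conditioning on a collection of these variables just means fixing their values. For $D\subset V$ let $\mathcal W_D=\bigcup_{x\in D}\mathcal C(x)$, and let $\mathcal F_D$ be generated by all $\beta_i(C),U(C)$ with $C\in\mathcal W_D$ and all $U'(x)$ with $x\in D$. For $x\in D$ everything that enters $F(x)$ is of this kind, so $F(x)$ is $\mathcal F_D$-measurable.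

**Definition ($D$-free).** A word $x$ is $D$-free if $\mathcal C(x)\cap\mathcal W_D=\emptyset$. (Then $x\notin D$.) For instance, with $m=2$ and $D=\{00000\}$ we have $\mathcal W_D=\{00\}$; the word $01011$ is $D$-free, the word $00101$ is not.

The plan is to expose $F$ one word at a time, with $D$ the set of words exposed so far. A $D$-free word will be exactly uniform. A word that is not $D$-free may be far from uniform, and we need to show that such words are few, in a sense weighted by how concentrated they are.

## 8. How concentrated a sum of unit vectors can be

**Lemma 2.** For even $s\ge2$ let $p_s=\max_uP_s(u)$, where $P_s$ is the law of the sum of $s$ independent uniform unit vectors. Then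
$$p_s\le(s/n)^{s/2}\qquad\text{and}\qquad p_s\le2\cdot2^{-n}(1+e^{-2s/n})^n .$$

*Proof.* **Step 1: the maximum is at $0$.** By the Cauchy–Schwarz inequality, $P_s(u)=\sum_zP_{s/2}(z)P_{s/2}(u+z)\le\sum_zP_{s/2}(z)^2=P_s(0)$. So $p_s=P_s(0)$.

**Step 2: the bound for small $s$.** The sum is $0$ iff the sequence of chosen coordinates in $[n]^s$ uses every value an even number of times. Then its positions can be paired so that paired positions carry equal values. There are $(s-1)!!$ pairings and at most $n^{s/2}$ assignments of values to the pairs, so at most $(s-1)!!\,n^{s/2}\le s^{s/2}n^{s/2}$ sequences. Dividing by $n^s$ gives the first bound.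

**Step 3: the bound for large $s$.** Since $|1-2|a|/n|=1-2\min(|a|,n-|a|)/n\le e^{-2\min(|a|,n-|a|)/n}$, formula (2) gives
$$P_s(0)\le2^{-n}\sum_a\Big(e^{-2s|a|/n}+e^{-2s(n-|a|)/n}\Big)=2\cdot2^{-n}(1+e^{-2s/n})^n.\qquad\square$$

Adding an independent variable to a random vector does not increase its maximal point probability: conditionally on the added variable, each point has probability at most the old maximum.

## 9. Words that share factors with a small set

**Lemma 3.** Let $D\subset V$ with $|D|\le n^2$.

(a) If $x$ is $D$-free, then conditionally on $\mathcal F_D$, $F(x)$ is uniform on $\mathbb F_2^n$.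

(b) The number of $x$ that are not $D$-free is at most $n^{33}2^{n-m+1}$, and
$$\sum_{x\notin D,\ x\text{ not }D\text{-free}}\ \sup_yP(F(x)=y\mid\mathcal F_D)\le n^{-10}.$$

*Proof of (a).* Each $W_i(x)$ lies in $\mathcal C(x)$, hence not in $\mathcal W_D$. The bits $\beta_i(W_i(x))$, $i=1,\dots,n$, are different table entries, since the indices $i$ differ, even if some of the words coincide. So they are uniform, independent, and independent of $\mathcal F_D$ and of all $U,U'$. Their vector is uniform given all the rest, and adding the rest keeps it uniform.

*Proof of (b).* **Step 1: fresh positions and covered letters.** We measure how much new material $x$ contains. Let $x$ be not $D$-free. Call a position $k\in[1,n-m+1]$ *fresh* if $x[k..k+m-1]\notin\mathcal W_D$ and this word does not occur in $x$ at a smaller position. Let $f=f(x)$ be the number of fresh positions; then $f=|\mathcal C(x)\setminus\mathcal W_D|$. As $x$ is not $D$-free, some position $k_0$ is not fresh, so $f\le n-m$. Call a letter position $j$ *covered* if $j\in[k,k+m-1]$ for some non-fresh $k$, and let $p$ be the number of uncovered letter positions.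

Example: $m=2$, $\mathcal W_D=\{00\}$, $x=00101$. Position $1$ carries $00\in\mathcal W_D$ and position $4$ repeats the word $01$ of position $2$, so both are not fresh; positions $2,3$ are fresh and $f=2$. The covered letters are $1,2,4,5$, and $p=1$.

**Step 2: $p\le f$.** This is what lets us describe $x$ with about $f$ bits. Every $j\in[k_0,k_0+m-1]$ is covered. Map an uncovered $j>k_0+m-1$ to the position $j-m+1\in(k_0,n-m+1]$, and an uncovered $j<k_0$ to the position $j$. The images are valid positions whose length-$m$ intervals contain $j$; were such a position not fresh, $j$ would be covered. So the images are fresh. Images of the first kind exceed $k_0$, those of the second kind are below $k_0$, so the map is injective.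

**Step 3: counting the words with given $f$.** Choose a minimal subfamily of the non-fresh intervals $[k,k+m-1]$ with the same union. No point lies in three of its members: if three members had a common point, the ones with the smallest and the largest left endpoint would together cover the third, contradicting minimality. So the number $t$ of members satisfies $tm\le2n$, and $1\le t\le8$ because $m\ge n/4$.

For each member record its position $k$ (at most $n$ choices) and a source: either the word of $\mathcal W_D$ equal to $x[k..k+m-1]$, or a position $k'<k$ at which the same word occurs in $x$. Since $|\mathcal W_D|\le|D|n\le n^3$, there are at most $n^3+n$ sources. Also record the uncovered letters. These data determine $x$, letter by letter from left to right: a covered letter $x_j$ is read off a word of $\mathcal W_D$, or equals the letter $x_{j-(k-k')}$, which is already known. In the example of Step 1, the members are $[1,2]$ with source the word $00$ and $[4,5]$ with source position $2$; from the uncovered letter $x_3=1$ we recover $x_1x_2=00$, $x_4=x_2=0$, $x_5=x_3=1$.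

Given the positions and sources, the set of uncovered positions is determined, and it has $p\le f$ elements, so the letters can be recorded in at most $2^f$ ways. Hence the number of non-$D$-free $x$ with $f(x)=f$ is at most
$$\sum_{t=1}^8\big(n(n^3+n)\big)^t2^f\le\sum_{t=1}^8(2n^4)^t\,2^f\le2(2n^4)^8\,2^f=512\,n^{32}2^f\le n^{33}2^f. \tag{5}$$
Summing over $0\le f\le n-m$ gives the first statement of (b). Words $x\in D$ are included in this count.

**Step 4: point probabilities for given $f$.** Words with few fresh factors are few, but also more concentrated; we now quantify the second effect. Let $x\notin D$ be not $D$-free. Then $F(x)$ is the sum of a term determined by $\mathcal F_D$ and the $\beta$'s, and of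
$$\sum_{C\in\mathcal C(x)\setminus\mathcal W_D}U(C)+U'(x).$$
The latter is independent of $\mathcal F_D$ and of the $\beta$'s and is a sum of $w(f+1)$ independent uniform unit vectors. So $P(F(x)=y\mid\mathcal F_D)\le p_{w(f+1)}$ for all $y$. Thanks to $U'(x)$ this is useful even when $f=0$.

**Step 5: the sum.** With $g=f+1$, $1\le g\le n-m+1\le0.76n$, the sum in (b) is by (5) at most $\sum_gn^{33}2^gp_{wg}$. Lemma 2 applies since $wg$ is even. There are three ranges.

- $g\le\sqrt n$. Here $wg/n\le w/\sqrt n\le n^{-1/4}$, because $n\ge400^4$. So $p_{wg}\le n^{-wg/8}=n^{-50g}$, and these terms sum to at most $n^{33}\sum_{g\ge1}(2n^{-50})^g\le4n^{-17}$.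
- $\sqrt n<g\le n/(16w)$. Here $p_{wg}\le16^{-wg/2}=2^{-2wg}$, so $2^gp_{wg}\le2^{-g}$. These terms sum to at most $n^{34}2^{-\sqrt n}$.
- $g>n/(16w)$. Put $\varphi=g/n\in[\frac1{16w},0.76]$. By the second bound of Lemma 2 a term is at most $2n^{33}2^{nh(\varphi)}$ with $h(\varphi)=\varphi-1+\log_2(1+e^{-2w\varphi})$. The function $h$ is convex, so on the interval it is at most the larger of its values at the ends. Now $h(\frac1{16w})=\frac1{6400}-1+\log_2(1+e^{-1/8})<\frac1{6400}-1+0.913<-0.08$, and $h(0.76)=-0.24+\log_2(1+e^{-608})<-0.2$. So these terms sum to at most $2n^{34}2^{-0.08n}$.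

For $n\ge10^{11}$ each of the three sums is at most $\frac13n^{-10}$. The first because $12\le n^7$. The second because $\sqrt n\ge44\log_2n+2$: at $n=10^{11}$ the left side exceeds $316{,}000$ and the right side is below $1700$, and the difference of the two sides increases for $\sqrt n>88/\ln2$. The third because $0.08n\ge44\log_2n+3$, which follows from the previous inequality since $0.08n\ge\sqrt n+1$. $\square$

## 10. Loads of unit balls and a matching into $Q(n+3)$

We prove Theorem 1. Recall Hall's theorem: a finite bipartite graph with sides $X,Y$ has a matching saturating $X$ iff $|\Gamma(A)|\ge|A|$ for all $A\subset X$, where $\Gamma(A)$ is the set of neighbors of $A$. Write $B_r(y)$ for the Hamming ball of radius $r$ around $y$ in $\{0,1\}^n$.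

**Step 1: no unit ball is overloaded.** For $y\in\mathbb F_2^n$ let $Z_y=\#\{x:F(x)\in B_1(y)\}$. Let $k=4(n+1)\le n^2$. The falling factorial $(Z)_k=Z(Z-1)\cdots(Z-k+1)$ of $Z=Z_y$ counts ordered $k$-tuples of distinct words with images in the ball, so
$$E(Z_y)_k=\sum_{x_1,\dots,x_k\text{ distinct}}P\big(F(x_j)\in B_1(y)\ \forall j\big).$$
For $D=\{x_1,\dots,x_{j-1}\}$, Lemma 3 gives
$$\sum_{x\notin D}P(F(x)\in B_1(y)\mid\mathcal F_D)\le2^n\cdot\frac{n+1}{2^n}+(n+1)n^{-10}\le n+2 :$$
the first term bounds the contribution of the $D$-free words, and the second that of the others, since the ball has $n+1$ points. The events $F(x_i)\in B_1(y)$, $i<j$, are $\mathcal F_D$-measurable. So we may sum over $x_k$, then $x_{k-1}$, and so on down to $x_1$, each sum giving a factor at most $n+2$, and $E(Z_y)_k\le(n+2)^k$.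

If $Z_y\ge8(n+1)$, all $k$ factors of $(Z_y)_k$ are at least $4(n+1)$. By Markov's inequality,
$$P(Z_y\ge8(n+1))\le\Big(\frac{n+2}{4(n+1)}\Big)^k\le2^{-4(n+1)}.$$
There are $2^n$ points $y$ and $2^n2^{-4(n+1)}<1$, so some outcome $F$ has $Z_y\le8(n+1)$ for all $y$. Fix it.

**Step 2: eight copies of the cube make room.** Join $x\in V$ to $(y,c)\in\{0,1\}^n\times\{0,1\}^3$ if $d(F(x),y)\le1$. Every $x$ has degree $8(n+1)$, and every $(y,c)$ has degree $Z_y\le8(n+1)$. Counting the edges at a set $A\subset V$ from both sides gives $8(n+1)|A|\le8(n+1)|\Gamma(A)|$. So Hall's condition holds, and there is an injection $g:V\to\{0,1\}^{n+3}$, $g(x)=(y_x,c_x)$, with $d(F(x),y_x)\le1$.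

**Step 3: dilation.** For every edge $x\to x'$, the points $y_x,y_{x'}$ are at distance at most $1689+2$ by (4), and $c_x,c_{x'}$ at distance at most $3$. So $d(g(x),g(x'))\le1694$. The expansion is $2^{n+3}/2^n=8$. This proves Theorem 1. $\blacksquare$

## 11. Loads within a factor $1\pm\frac1{2n}$ and a bijection

We prove Theorem 2. An upper bound on loads is no longer enough: to fill the cube exactly, no region may be underloaded either. The cube itself helps: a set of at most half of the points grows by a factor at least $1+\frac1n$ when its neighbors are added. So loads that are correct up to a factor $1\pm\frac1{2n}$ will do. We get this precision by using balls of radius $6$.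

Let $r=6$ and let $b$ be the number of points of a ball $B_r(y)$. Then $\binom n6\le b=\sum_{i\le6}\binom ni\le7\cdot\frac{n^6}{720}\le n^6$. Put $p=b2^{-n}$, $\delta=\frac1{2n}$, $q=2n$. (The letters $p$ and $q$ now have these meanings only.) Let
$$Z_y=\#\{x:F(x)\in B_r(y)\}=\sum_x\xi_x,\qquad\xi_x=\mathbf1[F(x)\in B_r(y)].$$
With $D=\emptyset$ every $x$ is $D$-free, so $F(x)$ is uniform by Lemma 3(a). Hence $E\xi_x=p$ and $EZ_y=b$.

We will use
$$b\ge\binom n6\ge\frac{(n-5)^6}{720}\ge\frac{n^6}{1440}\ge9216\,n^5, \tag{6}$$
where $(1-5/n)^6\ge1-30/n\ge\frac12$, and $n\ge1440\cdot9216$.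

**Claim.** With positive probability, $|Z_y-b|\le\delta b$ for all $y$.

**Step 1: which tuples contribute to the moment.** We bound the central moment of order $2q$. Fix $y$ and expand
$$E(Z_y-b)^{2q}=\sum_{(x_1,\dots,x_{2q})}E\prod_{j=1}^{2q}(\xi_{x_j}-p),$$
repetitions allowed. For a tuple, make indices $j\ne j'$ adjacent if $\mathcal C(x_j)\cap\mathcal C(x_{j'})\ne\emptyset$; in particular equal words give adjacent indices. If some $j$ is isolated, then $x_j$ is $D$-free for $D=\{x_{j'}:j'\ne j\}$, and $|D|\le2q-1\le n^2$. By Lemma 3(a), $E[\xi_{x_j}-p\mid\mathcal F_D]=0$, while the other factors are $\mathcal F_D$-measurable. So the term vanishes. Otherwise every component of this graph on $[2q]$ has at least two elements, so there are at most $q$ components; and as $|\xi-p|\le\xi+p$, the term is in absolute value at most $E\prod_j(\xi_{x_j}+p)$.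

**Step 2: summing along an ordering with few roots.** We encode the structure of the surviving tuples. List the components one after another, each in breadth-first order. This gives an ordering of $[2q]$ and a set of at most $q$ *roots*, the first elements of the components, such that every non-root is adjacent to an earlier element. There are at most $(2q)!\,2^{2q}$ choices of (ordering, roots). Fix one, and sum $E\prod_j(\xi_{x_j}+p)$ over all tuples compatible with it, meaning that every non-root is adjacent to an earlier element. Sum over the $x_j$ successively, from the last index in the ordering to the first. At each stage let $D$ be the set of earlier words; $|D|\le2q-1\le n^2$, and the earlier factors are $\mathcal F_D$-measurable. So it suffices to bound, for fixed earlier words, the sum of $E[\xi_x+p\mid\mathcal F_D]$ over the admissible $x$.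

- Root: all $x$ are admissible. Words $x\in D$ contribute at most $|D|$ to the sum of the $\xi$-parts, $D$-free words at most $2^np=b$, other words at most $bn^{-10}$ by Lemma 3(b), and the $p$-parts sum to $2^np=b$. Altogether at most $|D|+b+bn^{-10}+b\le3b$, as $|D|\le4n$ and by (6).
- Non-root: $x$ shares a factor with an earlier word, so $x$ is not $D$-free (possibly $x\in D$). By Lemma 3(b) the sum is at most
$$|D|+bn^{-10}+p\,n^{33}2^{n-m+1}\le|D|+n^{-4}+n^{39}2^{1-m}\le|D|+2\le3q .$$

Since $3b\ge3q$ and there are at most $q$ roots among the $2q$ indices, the product of the bounds is at most $(3b)^q(3q)^q$. With $(2q)!\le(2q)^{2q}$,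
$$E(Z_y-b)^{2q}\le(2q)!\,2^{2q}(3b)^q(3q)^q\le(144\,q^3b)^q .$$

**Step 3: Markov and the union bound.** By Markov's inequality for $(Z_y-b)^{2q}$, with $q=2n$, $\delta=\frac1{2n}$ and (6),
$$P(|Z_y-b|>\delta b)\le\Big(\frac{144q^3}{\delta^2b}\Big)^q=\Big(\frac{4608\,n^5}b\Big)^{2n}\le2^{-2n}.$$
This is where radius $6$ is used: $b$ has to dominate a multiple of $n^5$. As $2^n2^{-2n}<1$, the claim follows. $\square$

Fix an outcome $F$ as in the claim.

**Step 4: growth of sets in the cube.** For $S\subset\{0,1\}^n$ let $N[S]$ be its closed neighborhood in $Q(n)$. We show: if $|S|\le2^{n-1}$, then $|N[S]|\ge(1+\frac1n)|S|$. The Laplacian $\mathcal L$ of $Q(n)$ has the characters $u\mapsto(-1)^{a\cdot u}$ as eigenvectors with eigenvalues $2|a|$, so its least eigenvalue on the orthogonal complement of the constants is $2$. The indicator $\mathbf1_S$ has squared norm $|S|$, and its projection to the constants has squared norm $|S|^2/2^n$. The number of edges leaving $S$ is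
$$\mathbf1_S^{\mathsf T}\mathcal L\mathbf1_S\ge2\Big(|S|-\frac{|S|^2}{2^n}\Big)=\frac{2|S|(2^n-|S|)}{2^n}\ge|S| .$$
Each outside vertex receives at most $n$ of these edges, so at least $|S|/n$ outside vertices are adjacent to $S$.

**Step 5: Hall's condition.** For $A\subset V$ let $\Gamma_\rho(A)=\{y:\exists x\in A,\ d(F(x),y)\le\rho\}$. Then $\Gamma_{r+1}(A)=N[\Gamma_r(A)]$. We show $|\Gamma_{r+1}(A)|\ge|A|$.

*Case $|\Gamma_r(A)|\le2^{n-1}$.* Count the pairs $(x,y)$ with $x\in A$ and $d(F(x),y)\le r$. Each $x$ is in $b$ of them, and each $y\in\Gamma_r(A)$ in at most $Z_y$. So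
$$|A|b\le\sum_{y\in\Gamma_r(A)}Z_y\le(1+\delta)b\,|\Gamma_r(A)| ,$$
and by Step 4
$$|\Gamma_{r+1}(A)|\ge\Big(1+\frac1n\Big)|\Gamma_r(A)|\ge\frac{1+1/n}{1+1/(2n)}|A|\ge|A| .$$

*Case $|\Gamma_r(A)|>2^{n-1}$.* We apply the same reasoning to the complement. Let $U=\{0,1\}^n\setminus\Gamma_{r+1}(A)$. A point of $N[U]\cap\Gamma_r(A)$ would be equal or adjacent to a point of $U$, which would then lie in $\Gamma_{r+1}(A)$. So $N[U]\cap\Gamma_r(A)=\emptyset$, and $|U|\le|N[U]|<2^{n-1}$. Also every $x$ with $F(x)$ within distance $r$ of $N[U]$ lies in $V\setminus A$. Count the pairs $(x,y)$ with $y\in N[U]$ and $d(F(x),y)\le r$: each $x$ is in at most $b$ of them, and only $x\in V\setminus A$ occur. So, using Step 4 for $U$,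
$$|V\setminus A|\,b\ge\sum_{y\in N[U]}Z_y\ge\Big(1-\frac1{2n}\Big)b\,|N[U]|\ge\Big(1-\frac1{2n}\Big)\Big(1+\frac1n\Big)b\,|U|\ge b\,|U| ,$$
because $(1-\frac1{2n})(1+\frac1n)=1+\frac1{2n}-\frac1{2n^2}\ge1$. Hence $|\Gamma_{r+1}(A)|=2^n-|U|\ge2^n-|V\setminus A|=|A|$.

**Step 6: the bijection and its dilation.** By Hall's theorem there is an injection $g:V\to\{0,1\}^n$ with $d(g(x),F(x))\le r+1=7$ for all $x$. As $|V|=2^n$, it is a bijection. By (4), on every edge $x\to x'$ of $DB(n)$,
$$d(g(x),g(x'))\le7+1689+7=1703 .$$
This proves Theorem 2, and with it, by the derivation in Section 2, the statement for both families with expansion exactly $1$. $\blacksquare$
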